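\title{The sequence $\{p^iq^jr^k\}$ is $2$-Ramsey complete}

\begin{abstract}
A set of positive integers is $2$-Ramsey complete if, however it is split into two parts, every sufficiently large integer is a sum of distinct elements of one of the parts. We prove that for pairwise coprime integers $p,q,r\ge 2$ the set $\{p^iq^jr^k: i,j,k\ge 0\}$ is $2$-Ramsey complete, and that it stays so after finitely many elements are removed. In the proof the two colors take turns: one color extends an interval of sums greedily until it stalls, and a color that stalls is so sparse that the other color can build a new interval by the circle method. The main estimate counts the elements $b$ of a given size for which $b\alpha$ is far from an integer; it comes from a packing argument for triangles in the lattice of exponents.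
\end{abstract}

\section{Introduction}

For a set $B$ of positive integers let $\Sigma(B)$ be the set of all sums of finitely many distinct elements of $B$. We count the empty sum $0$, which affects no statement about large integers. The set $B$ is \emph{complete} if $\Sigma(B)$ contains every sufficiently large integer. It is \emph{$m$-Ramsey complete} if for every partition $B=B_1\sqcup\dots\sqcup B_m$ every sufficiently large integer lies in $\Sigma(B_1)\cup\dots\cup\Sigma(B_m)$. We think of a partition as a coloring: each large integer must be a sum of distinct elements of one color, and the color may depend on the integer. The case $m=1$ is completeness, and the largest admissible $m$ measures how robustly a set is complete.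

\emph{Birch's theorem} states that $\{u^iv^j:i,j\ge0\}$ is complete whenever $u,v\ge2$ are coprime. This set is not $2$-Ramsey complete. With three pairwise coprime generators $p,q,r\ge2$, the set $\{p^iq^jr^k\}$ is complete, since it contains $\{p^iq^j\}$, and it is not $3$-Ramsey complete; both negative statements are verified below. This leaves the case of two colors, and the question whether $\{p^iq^jr^k\}$ is $2$-Ramsey complete is posed in \cite{RCS}. The answer is yes.

\begin{theorem}\label{thm:main}
Let $p,q,r\ge2$ be pairwise coprime integers, let $A=\{p^iq^jr^k:i,j,k\ge0\}$, and let $F\subset A$ be a finite set, possibly empty. If $A\setminus F=A_1\sqcup A_2$, then every sufficiently large integer lies in $\Sigma(A_1)\cup\Sigma(A_2)$.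
\end{theorem}

The case $F=\emptyset$ answers the question, and two colors is best possible. Two families of colorings show which answer to expect and what a proof has to do.

\subsection*{Colorings by divisibility}
At most one of several pairwise coprime integers equals $2$, so we may assume that the last generator is at least $3$. In $\{p^iq^j\}$ with $q\ge3$, give color $1$ to the multiples of $p$ and color $2$ to the powers of $q$. Sums in color $1$ are multiples of $p$, and at most $2^{1+\log_q n}=2n^{\log2/\log q}$ integers up to $n$ are sums of distinct powers of $q$. The exponent is less than $1$, so infinitely many non-multiples of $p$ are missed. In $\{p^iq^jr^k\}$ with $r\ge3$, take three classes: the multiples of $p$, the numbers $q^jr^k$ with $j\ge1$, and the powers of $r$. An integer coprime to $pq$ must then be a sum of distinct powers of $r$, and the same count shows that infinitely many are not. If any two of these three classes are merged, the union contains one of the sets $\{p^iq^j\}\setminus\{1\}$, $\{p^ir^k\}$, $\{q^jr^k\}$, and these are complete (for the first see Lemma~\ref{lem:finite}). So divisibility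 does not seem to defeat two colors. Coprimality matters: if $p$ and $q$ share a prime $\pi$ and $r\ge3$, then the powers of $r$ and the remaining elements, all multiples of $\pi$, form a bad $2$-coloring.

\subsection*{Colorings by size}
Let $R_1=2$ and $R_{m+1}=R_m^2+1$, and color the elements of $A$ in $(R_m,R_{m+1}]$ according to the parity of $m$. The color that is absent from $(R_m,R_{m+1}]$ cannot represent $R_{m+1}$: its elements up to $R_m$ add up to at most $R_m^2$, and the others are too large. So neither color is complete, and the theorem can hold only because the colors take turns.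

Here is one handover by hand, for the generators $2,3,5$. Let color $1$ contain $1,2,3,4,5,6$ and let color $2$ contain the elements $8,9,10,12,15,16,18,20,24,25,\dots$ up to a large bound $R$. Up to $R$, color $1$ represents exactly the integers up to $21$. Color $2$ has to take over in time, and it has no small elements. It does take over: with $D=\{8,9,10,12,15,16,18,20\}$, the integers $15,\dots,39$ are, in order,
\begin{gather*}
15,\ 16,\ 8{+}9,\ 18,\ 9{+}10,\ 20,\ 9{+}12,\ 10{+}12,\ 8{+}15,\ 8{+}16,\ 9{+}16,\ 10{+}16,\ 12{+}15,\\
12{+}16,\ 9{+}20,\ 10{+}20,\ 15{+}16,\ 12{+}20,\ 15{+}18,\ 16{+}18,\ 15{+}20,\ 16{+}20,\\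
9{+}10{+}18,\ 18{+}20,\ 9{+}10{+}20 .
\end{gather*}
The interval $[15,39]$ has length $24$, so adding the unused element $24$ extends it to $[15,63]$; then $25$ extends it to $[15,88]$, and so on. After an element $a$ has been added the length is at least $2a$, and the next element of $A$ is at most $2a$, so the extension continues until color $2$ ends at $R$. Then color $1$ must take over in its turn.

The example separates an easy part from a hard part. Extending an interval is easy, and the extension can stall only at a height $T$ that is comparable with the total of all elements of the color below $T$. Creating the interval is hard. At a threshold $R$ the sums of the old color stop below $CR(\log R)^2$ (this follows from Lemma~\ref{lem:shell} by summing a geometric series), so the new color must represent all integers of that size by elements larger than $R$, hence by $O((\log R)^2)$ summands. In a general coloring the stalled color may in addition remove chosen elements at every size.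

\subsection*{Plan of the paper}
Section~\ref{sec:tools} collects elementary tools. Section~\ref{sec:reduction} states two propositions, one that starts the process and one that performs a handover, and deduces Theorem~\ref{thm:main}. Section~\ref{sec:random} reduces both to counting, for real $\alpha$, the elements $b\in A$ with $b\alpha$ far from an integer. Section~\ref{sec:charts} turns this count into a question about triangles in a planar lattice. Sections~\ref{sec:crosses} and~\ref{sec:roof} prove the three estimates that are needed, and the propositions are proved in Sections~\ref{sec:first} and~\ref{sec:relay}. Besides Birch's theorem, the only quoted results are Bernstein's inequality and the Riemann--Lebesgue lemma, recalled in Section~\ref{sec:random}.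

\section{Elementary tools}\label{sec:tools}

The auxiliary results will be applied to the generators $p^2,q^2,r^2$ as well as to $p,q,r$. So, except in the proof of Theorem~\ref{thm:main}, we fix arbitrary pairwise coprime integers $p_1,p_2,p_3\ge2$ and put
\[
A=\{p_1^{i_1}p_2^{i_2}p_3^{i_3}:i_1,i_2,i_3\ge0\},\qquad P=\max(p_1,p_2,p_3)\ge5 .
\]
By coprimality, one element of $A$ divides another exactly when each of its three exponents is at most the corresponding exponent of the other. In particular the exponents are unique, the greatest common divisor and the least common multiple of elements of $A$ are obtained by taking minima and maxima of exponents, and an element of $A$ is either a multiple of $p_l$ or coprime to $p_l$.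

We write $\|x\|$ for the distance from $x$ to the nearest integer, $e(x)=\exp(2\pi ix)$, and $\operatorname{wt}(D)$ for the sum of the elements of a finite set $D$. The letters $c,C$ denote positive constants that depend only on the generators and may change from line to line; numbered constants are fixed. ``Large'' means larger than a constant that depends only on the generators, unless another dependence is stated.

\begin{lemma}\label{lem:finite}
If $u,v\ge2$ are coprime, then $\{u^iv^j:i,j\ge0\}$ minus a finite set is complete.
\end{lemma}

\begin{proof}
Let the removed set lie in $\{u^iv^j:i,j<h\}$ with $h\ge1$. What remains contains the disjoint sets $u^h\cdot\{u^iv^j:i,j\ge0\}$ and $\{v^k:k\ge h\}$. Since $v$ is a unit modulo $u^h$, we can fix $u^h$ exponents $k\ge h$ with $v^k\equiv1\pmod{u^h}$. Given $n$, some of these powers have a sum $y\equiv n\pmod{u^h}$, and $y$ is bounded independently of $n$. For large $n$, Birch's theorem writes $(n-y)/u^h$ as a sum of distinct numbers $u^iv^j$; multiply by $u^h$ and add $y$.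
\end{proof}

The next lemma converts sums of multiples of $M$ into arbitrary integers without using any element twice.

\begin{lemma}\label{lem:residues}
Let $B\subset A$ contain infinitely many non-multiples of $p_l$ for each $l=1,2,3$. Then for each $M\in A$ there is a finite set $\Phi\subset B$, no element of which is divisible by $M$ when $M>1$ and which is empty when $M=1$, such that $\Sigma(\Phi)$ meets every residue class modulo $M$.
\end{lemma}

\begin{proof}
Let $M>1$. For each $l$ with $p_l\mid M$, infinitely many non-multiples of $p_l$ in $B$ lie in one class $v_l$ modulo $M$, and $v_l$ is coprime to $p_l$. Take $M-1$ of them, choosing different elements for different $l$, and let $\Phi$ be the set of all chosen elements. None of them is divisible by $M$. The elements chosen for $l$ have subset sums $0,v_l,\dots,(M-1)v_l$ modulo $M$, which is the subgroup of $\mathbb Z/M$ generated by $v_l$. Hence $\Sigma(\Phi)$ covers the subgroup generated by all the $v_l$. A prime that divides $M$ divides exactly one generator $p_l$; then $p_l\mid M$, and the prime does not divide $v_l$. So the subgroup is all of $\mathbb Z/M$.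
\end{proof}

\begin{lemma}[Greedy extension]\label{lem:greedy}
Let $G\ge1$ and $n_0$ be integers, let $y$ and $H\ge0$ be real, and let $D$ be a finite set of positive integers such that $\Sigma(D)$ contains every integer $n\equiv n_0\pmod G$ in $[y,y+H]$. Let $E$ be a set of positive multiples of $G$ disjoint from $D$. Then either
\begin{enumerate}
\item[(i)] $\Sigma(D\cup E)$ contains every $n\equiv n_0\pmod G$ with $n\ge y$, or
\item[(ii)] there is $H'\ge H$ with $H'=H+\operatorname{wt}(E\cap[1,H'])$ such that $\Sigma(D\cup E)$ contains every $n\equiv n_0\pmod G$ in $[y,y+H']$.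
\end{enumerate}
\end{lemma}

\begin{proof}
Let $a_1<a_2<\cdots$ be the elements of $E$ and $H_m=H+a_1+\dots+a_m$. Suppose that $\Sigma(D\cup\{a_1,\dots,a_m\})$ contains every $n\equiv n_0$ in $[y,y+H_m]$ and that $a_{m+1}\le H_m$. If $n\equiv n_0$ and $y+H_m<n\le y+H_{m+1}$, then $n-a_{m+1}\equiv n_0$ lies in $[y,y+H_m]$, so the same statement holds for $m+1$. If this step can be repeated forever, then $H_m\to\infty$ and (i) holds. Otherwise there is a first $m$ such that $a_{m+1}>H_m$ or $a_{m+1}$ does not exist. Then $E\cap[1,H_m]=\{a_1,\dots,a_m\}$, and (ii) holds with $H'=H_m$.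
\end{proof}

For real $X\ge1$ the \emph{shell} at scale $X$ is $V_X=A\cap(X/P,X]$.

\begin{lemma}\label{lem:shell}
Put $c_1=1/(4(\log P)^2)$. Then $c_1(\log X)^2\le|V_X|\le9(\log X)^2$ for $X\ge2$.
\end{lemma}

\begin{proof}
Let $u,v$ be the two smaller generators. The elements of $V_X$ correspond to the pairs $(i,j)$ with $u^iv^j\le X$, because for such a pair exactly one $k\ge0$ has $u^iv^jP^k\in(X/P,X]$. There are at most $(1+\log X/\log2)^2\le(2\log X/\log 2)^2\le9(\log X)^2$ pairs. All pairs with $u^i,v^j\le\sqrt X$ occur, and there are at least $(\log X/(2\log P))^2$ of them.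
\end{proof}

\section{Reduction to two propositions}\label{sec:reduction}

Alternative (ii) of Lemma~\ref{lem:greedy} suggests the central definition. A set $B\subset A$ is \emph{light at $T$} if $\operatorname{wt}(B\cap[1,T])\le2T$. Then
\begin{equation}\label{eq:light}
|B\cap(y,T]|\le 2T/y\qquad(0<y<T).
\end{equation}
A shell at scale $X$ has about $(\log X)^2$ elements, so a color that is light at $T$ leaves almost all elements of the shells with $T/X=o((\log T)^2)$ to the other color.

\begin{proposition}[Handover]\label{prop:relay}
There is $T_0$, depending only on the generators, with the following property. Let $A=A_1\sqcup A_2$ and $T\ge T_0$, and suppose that $A_1$ is light at $T$. Then either $\Sigma(A_2)$ contains every integer $n\ge T/4$, or there is $T'\ge2T$ such that $\Sigma(A_2)$ contains every integer in $[T/4,T']$ and $A_2$ is light at $T'$.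
\end{proposition}

In the second case the proposition applies again with the colors exchanged, and the intervals $[T/4,T']$, $[T'/4,T'']$, \dots\ overlap. So Theorem~\ref{thm:main} with $F=\emptyset$ follows at once if some color is light at some $T\ge T_0$. For a general coloring we need a long progression of monochromatic sums from which the greedy extension can start; it then either never stalls or produces a light color.

\begin{proposition}[First progression]\label{prop:first}
Let $H_0\ge1$ be an integer and $A=A_1\sqcup A_2$. Then there are $\nu\in\{1,2\}$, an element $G\in A$, a finite set $D\subset A_\nu$ of multiples of $G$, and an integer $n_0$ such that $\Sigma(D)\supset\{n_0+Gt:t=0,1,\dots,H_0\}$.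
\end{proposition}

Two points need care in the deduction. The progression has difference $G$, so the extension runs on multiples of $G$, and the residues are repaired at the end by Lemma~\ref{lem:residues}. Also, a stalled extension bounds only the weight of the elements outside $D$, while $\operatorname{wt}(D)$ may be far larger than the length of the progression. We therefore take $D$ among the elements with even exponents and extend by a dilated copy of that set in which the exponent of $q$ is odd.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=\{p^iq^jr^k\}$ and $A\setminus F=A_1\sqcup A_2$.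

\emph{Case I: for one of the generators, one color class contains only finitely many non-multiples of it.} The situation is symmetric in the generators, so let it be $p$. The non-multiples of $p$ in $A$ are the numbers $q^jr^k$. The other class contains all but finitely many of them and is complete by Lemma~\ref{lem:finite}.

\emph{Case II: both classes contain infinitely many non-multiples of each of $p,q,r$.} Then Lemma~\ref{lem:residues} applies to $A_1$ and to $A_2$. Let $A'=\{p^{2i}q^{2j}r^{2k}\}$, the set built from the pairwise coprime generators $p^2,q^2,r^2$. Let $T_0$ be the constant of Proposition~\ref{prop:relay} for these generators, and let $H_0\ge qT_0$ be a positive integer. Fix $N\in A'$ larger than every element of $F$; no multiple of $N$ lies in $F$.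

Color $a'\in A'$ by the color of $Na'$, apply Proposition~\ref{prop:first} to $A'$, and multiply the conclusion by $N$. This gives a color $\nu$, an element $G\in A'$ with $N\mid G$, a finite set $D\subset A_\nu\cap A'$ of multiples of $G$, and an integer $n_0$ such that $\Sigma(D)$ contains every $n\equiv n_0\pmod G$ in $[n_0,n_0+GH_0]$. Put $M=Gq$ and $E=A_\nu\cap MA'$. The exponent of $q$ is odd on $E$ and even on $D$, so $E\cap D=\emptyset$. Apply Lemma~\ref{lem:greedy} with $y=n_0$ and $H=GH_0$.

In alternative (i), every $n\equiv n_0\pmod G$ with $n\ge n_0$ is a sum of distinct multiples of $G$ in $A_\nu$. Take $\Phi\subset A_\nu$ from Lemma~\ref{lem:residues} for the modulus $G$; it contains no multiple of $G$. For $n\ge n_0+\operatorname{wt}(\Phi)$ choose $\varphi\in\Sigma(\Phi)$ with $\varphi\equiv n-n_0\pmod G$. Then $n-\varphi$ is one of these sums, and $n\in\Sigma(A_\nu)$. So $A_\nu$ is complete.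

In alternative (ii) there is $H'\ge GH_0$ with $\operatorname{wt}(E\cap[1,H'])\le H'$. For $\mu=1,2$ let $A'_\mu=\{a'\in A':Ma'\in A_\mu\}$. Since $N\mid M$, this is a partition of $A'$. Put $T_1=H'/M\ge H_0/q\ge T_0$. Dividing the last inequality by $M$ gives $\operatorname{wt}(A'_\nu\cap[1,T_1])\le T_1$, so $A'_\nu$ is light at $T_1$. Apply Proposition~\ref{prop:relay} to $A'$ repeatedly, exchanging the colors each time. We obtain a finite or infinite sequence $T_1<T_2<\cdots$ with $T_{m+1}\ge2T_m$ and colors $\nu_m$ such that $\Sigma(A'_{\nu_m})$ contains every integer in $[T_m/4,T_{m+1}]$; if the sequence ends with $T_m$, the last interval is $[T_m/4,\infty)$, and we write $T_{m+1}=\infty$.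

By Lemma~\ref{lem:residues} choose finite sets $\Phi_\mu\subset A_\mu$ ($\mu=1,2$) of non-multiples of $M$ whose subset sums meet every class modulo $M$, and let $\Phi^*=\max_\mu\operatorname{wt}(\Phi_\mu)$. Let $n$ be an integer with $MT_m/4+\Phi^*\le n\le MT_{m+1}$, and choose $\varphi\in\Sigma(\Phi_{\nu_m})$ with $\varphi\equiv n\pmod M$. Then $(n-\varphi)/M$ is an integer in $[T_m/4,T_{m+1}]$, so $n-\varphi$ is a sum of distinct multiples of $M$ in $A_{\nu_m}$, and $n\in\Sigma(A_{\nu_m})$. If the sequence is finite, its last range contains all large $n$. If it is infinite, then $T_m\to\infty$, so $MT_{m+1}/4+\Phi^*\le MT_{m+1}$ for all large $m$; consecutive ranges overlap and cover all large integers.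
\end{proof}

\section{Progressions from random subset sums}\label{sec:random}

To show that an integer $n$ lies in $\Sigma(D)$, we keep each element of $D$ independently with probability $\theta\le\frac12$, let $S$ be the sum of the kept elements, and show that $\mathbb P(S=n)>0$. The characteristic function of $S$ is
\[
F(\alpha)=\mathbb E\,e(\alpha S)=\prod_{b\in D}\bigl(1-\theta+\theta e(b\alpha)\bigr),\qquad\text{and}\qquad\mathbb P(S=n)=\int_0^1F(\alpha)e(-n\alpha)\,d\alpha .
\]
Since $|\sin\pi x|\ge2\|x\|$ and $1-\theta\ge\frac12$,
\[
|1-\theta+\theta e(x)|^2=1-4\theta(1-\theta)\sin^2\pi x\le1-8\theta\|x\|^2\le\exp(-8\theta\|x\|^2).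
\]
Hence for every $\eta>0$
\begin{equation}\label{eq:factor}
|F(\alpha)|\le\exp\bigl(-4\theta\eta^2\,|\{b\in D:\|b\alpha\|\ge\eta\}|\bigr).
\end{equation}

In the circle method one bounds $F$ away from rationals with small denominator and evaluates it near them. Here $D$ depends on an arbitrary coloring, and no evaluation is available. The next lemma does without it: the contribution of the arcs of radius $\rho$ around $\frac1G\mathbb Z$ is, along a residue class modulo $G$, a function of $n$ with frequencies in $[-\rho,\rho]$, and such a function cannot fall quickly from its maximum. We use two textbook facts about $\Psi(y)=\int_{-\rho}^{\rho}g(t)e(-ty)\,dt$ with $g\in L^1[-\rho,\rho]$: the \emph{Riemann--Lebesgue lemma}, which says that the continuous function $\Psi$ tends to $0$ as $y\to\pm\infty$, and \emph{Bernstein's inequality} $\sup_{\mathbb R}|\Psi'|\le2\pi\rho\sup_{\mathbb R}|\Psi|$.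

\begin{lemma}\label{lem:arc}
Let $W\ge0$ and $G\ge1$ be integers, let $S$ be a random variable with integer values in $[0,W]$, and let $F(\alpha)=\mathbb E\,e(\alpha S)$. Let $0<2\rho<1/G$, and let $\mathfrak m$ be the set of $\alpha\in\mathbb R/\mathbb Z$ at distance at least $\rho$ from $\frac1G\mathbb Z$. If $\int_{\mathfrak m}|F|\le\frac1{100(W+1)}$, then there are an integer $n_0$ and a real $y_*$ such that $\mathbb P(S=n)\ge\frac{0.4}{W+1}$ for every integer $n\equiv n_0\pmod G$ with $|n-y_*|\le\frac1{4\pi\rho}$.
\end{lemma}

\begin{proof}
Since $S$ takes at most $W+1$ values, there is $n_0$ with $\mathbb P(S=n_0)\ge\frac1{W+1}$. Put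
\[
\Psi(y)=\int_{-\rho}^{\rho}g(t)e(-ty)\,dt,\qquad g(t)=\sum_{a=0}^{G-1}e(-an_0/G)\,F(a/G+t).
\]
The arcs of radius $\rho$ around the points $a/G$ are disjoint, and $e(-an/G)=e(-an_0/G)$ for $n\equiv n_0\pmod G$. So for such $n$ the arcs contribute exactly $\Psi(n)$ to the integral for $\mathbb P(S=n)$, and
\[
|\mathbb P(S=n)-\Psi(n)|\le\int_{\mathfrak m}|F|\le\frac{0.01}{W+1}.
\]
In particular $|\Psi(n_0)|\ge\frac{0.99}{W+1}$. By the Riemann--Lebesgue lemma $|\Psi|$ attains its maximum $\Psi^*\ge\frac{0.99}{W+1}$ at some $y_*$. By Bernstein's inequality $|\Psi(y)|\ge\Psi^*(1-2\pi\rho|y-y_*|)\ge\Psi^*/2$ for $|y-y_*|\le\frac1{4\pi\rho}$. For $n\equiv n_0$ in this range, $\mathbb P(S=n)\ge\frac{0.495-0.01}{W+1}$.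
\end{proof}

The lemma controls neither the residue $n_0$ nor the position $y_*$; both are dealt with in Section~\ref{sec:relay}.

\subsection*{What has to be counted}
For the handover we shall take $D=A_2\cap V_X$ for a scale $X<T$. Let $L=\log X$, and let $N(\alpha)$ be the number of $b\in V_X$ with $\|b\alpha\|\ge\eta$, for a small constant $\eta$. Three constraints act on $X$ and $\theta$.
\begin{enumerate}
\item[(a)] The light color may own $2PT/X$ elements of $V_X$, and they must not include all those counted by $N(\alpha)$. So $T/X$ must be small compared with $\min_{\mathfrak m}N$.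
\item[(b)] The progression must start below $T/4$, and $S$ has mean of order $\theta L^2X$. So $\theta L^2$ must be small compared with $T/X$.
\item[(c)] We need $\int_{\mathfrak m}|F|$ below $1/(XL^2)$. By (a) and (b), $\theta L^2$ is small compared with $\min_{\mathfrak m}N$, and the pointwise bound \eqref{eq:factor} will not give the factor $1/X=\exp(-L)$. It comes from a measure estimate: the set where $N(\alpha)\le N$ has measure at most $X^{-1}\exp(C(1+N/L)\log L)$. Against this, \eqref{eq:factor} gains $\exp(-c\theta N)$, so $\theta$ must be large compared with $(\log L)/L$.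
\end{enumerate}
Together these require $\min_{\mathfrak m}N$ to be large compared with $L\log L$. A bound $cL$ is easy (Section~\ref{sec:crosses}), and a bound $cL\log L$ with a small constant $c$ would just fail. We prove $cL(\log L)^2$ in Section~\ref{sec:roof}.

\section{Good points, charts and triangles}\label{sec:charts}

From now on
\[
\delta=\frac1{8P^2},\qquad\eta=\frac\delta P .
\]
Fix $X\ge1$ and a real $\alpha$. If $b\in V_X$ and $\|b\alpha\|$ is small, then $\alpha$ is close to a fraction with denominator $b$. So we group the elements of the shell according to the fraction that explains them.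

Let $f$ be a rational number whose denominator $D_f$ (in lowest terms) divides some element of $A$. Write $D_f=D_1D_2D_3$, where $D_l$ is composed of primes dividing $p_l$, and let $\epsilon_l$ be the least exponent with $D_l\mid p_l^{\epsilon_l}$. Put $d_f=p_1^{\epsilon_1}p_2^{\epsilon_2}p_3^{\epsilon_3}\in A$. By coprimality, $D_f$ divides $p_1^{i_1}p_2^{i_2}p_3^{i_3}$ exactly when $i_l\ge\epsilon_l$ for all $l$. Thus for $b\in A$
\[
bf\in\mathbb Z\iff d_f\mid b .
\]
Let $\mathcal F=\mathcal F_X(\alpha)$ be the set of such $f$ with $d_f\le X$ and $|\alpha-f|<\delta/X$. Call $b\in V_X$ \emph{good via $f$} if $f\in\mathcal F$ and $d_f\mid b$, and \emph{bad} if it is good via no $f$. Let $\mathcal B_X(\alpha)\subset V_X$ be the set of bad elements.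

\begin{lemma}\label{lem:goodbad}
\begin{enumerate}
\item[(a)] If $f,g\in\mathcal F$ are distinct, then $\operatorname{lcm}(d_f,d_g)>4P^2X$. In particular, a good element is good via only one $f$.
\item[(b)] If $b$ is bad, then $\|b\alpha\|\ge\eta$.
\item[(c)] If $b$ is good via $f$, then $b\alpha\equiv b(\alpha-f)\pmod1$ and $|b(\alpha-f)|<\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m=\operatorname{lcm}(d_f,d_g)$. Then $m(f-g)$ is a nonzero integer, so $1/m\le|f-g|<2\delta/X=1/(4P^2X)$. An element $b\le X$ cannot be a multiple of $m$.

(b) If $\|b\alpha\|<\eta$, there is an integer $a$ with $|\alpha-a/b|<\delta/(Pb)<\delta/X$. With $f=a/b$ we have $bf\in\mathbb Z$, so $d_f\mid b$, $f\in\mathcal F$, and $b$ is good.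

(c) Here $bf\in\mathbb Z$, $b\le X$ and $|\alpha-f|<\delta/X$.
\end{proof}

Part (a) is the only arithmetic input in what follows. To use it we project the shell, a thin slice of the three-dimensional lattice of exponents, onto two coordinates.

A \emph{chart} is given by an ordering $(u,v,w)$ of the three generators. Its \emph{points} are the pairs $(i,j)\in\mathbb Z_{\ge0}^2$ with $u^iv^j\le X$, and the point $(i,j)$ stands for
\[
b(i,j)=u^iv^jw^{k(i,j)},\qquad k(i,j)=\max\{k:u^iv^jw^k\le X\}.
\]
Then $b(i,j)\in(X/w,X]$, so $b$ is an injective map from the chart to $V_X$, and a lower bound for the number of bad points in any chart is a lower bound for $|\mathcal B_X(\alpha)|$. The points with given $j$ form \emph{row} $j$ and those with given $i$ form \emph{column} $i$; both are intervals that start at $0$. Put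
\[
\kappa=\frac{\log v}{\log u},\qquad\gamma=\frac{\log(4P^2)}{\log u},\qquad\text{so that }\gamma\ge2\text{ and }\gamma\ge\kappa .
\]
For $f\in\mathcal F$ write $d_f=u^{x_f}v^{y_f}w^{z_f}$ and
\[
E_f(j)=\frac{\log X-z_f\log w-j\log v}{\log u},\qquad\text{so that }E_f(j-\tau)=E_f(j)+\kappa\tau .
\]
Since $k(i,j)\ge z_f$ means $u^iv^jw^{z_f}\le X$, that is, $i\le E_f(j)$, the points that are good via $f$ form the set
\[
\Delta_f=\{(i,j):\ j\ge y_f,\ x_f\le i\le E_f(j)\}.
\]
This is a right triangle with corner $(x_f,y_f)$, a vertical left side, and a hypotenuse whose slope is the same for all $f$. The \emph{trace} of $\Delta_f$ on a row is the set of columns that it occupies there. The trace on row $y_f$ is the \emph{base}; it consists of the integers in $[x_f,E_f(y_f)]$, where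
\begin{equation}\label{eq:base}
E_f(y_f)-x_f=\frac{\log(X/d_f)}{\log u}\ge0,
\end{equation}
and it contains the trace on every higher row.

\begin{example}\label{ex:chart}
Let $(u,v,w)=(2,3,5)$ and $X=100$. Multiplying each $2^i3^j\le100$ by the largest possible power of $5$ gives the chart in Figure~\ref{fig:chart}. Let $\alpha=1/6$. Then $\mathcal F=\{1/6\}$, because another $g\in\mathcal F$ would have $\operatorname{lcm}(6,d_g)\le600<4P^2X$. Here $(x_f,y_f,z_f)=(1,1,0)$ and $E_f(j)=\log_2(100/3^j)$, so rows $1,2,3$ are occupied up to columns $5,3,1$. The five points $50,100,40,80,32$ directly under the base are bad, each with $\|b\alpha\|=1/3$. For $\alpha=1/30$ the corner is the same but $z_f=1$; the hypotenuse moves to the left and only $30,60,90$ are good.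
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (0.5,0.5)--(5.5,0.5)--(5.5,1.5)--(3.5,1.5)--(3.5,2.5)--(1.5,2.5)--(1.5,3.5)--(0.5,3.5)--cycle;
\foreach \x/\y/\n in {0/0/25,1/0/50,2/0/100,3/0/40,4/0/80,5/0/32,6/0/64,0/1/75,1/1/30,2/1/60,3/1/24,4/1/48,5/1/96,0/2/45,1/2/90,2/2/36,3/2/72,0/3/27,1/3/54,0/4/81}
  \node at (\x,\y) {$\n$};
\draw[dashed] (-0.4,0.6) rectangle (5.4,1.4);
\draw[dashed] (0.6,-0.4) rectangle (1.4,3.4);
\draw[->] (-0.7,-0.7)--(6.8,-0.7) node[right] {$i$};
\draw[->] (-0.7,-0.7)--(-0.7,4.6) node[above] {$j$};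
\end{tikzpicture}
\caption{The numbers $2^i3^j5^k$ in $(20,100]$, each placed at the point $(i,j)$. The multiples of $6$ form the shaded triangle. Row $1$ and column $1$ (dashed) form a cross; the numbers on it have greatest common divisor $1$.}
\label{fig:chart}
\end{figure}

A single triangle leaves many points bad unless $d_f$ is small. The difficulty is that $\mathcal F$ may have many elements, and their triangles might cover almost the whole chart. The following lemma records how they keep apart.

\begin{lemma}\label{lem:triangles}
Fix a chart.
\begin{enumerate}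
\item[(a)] If $f,g\in\mathcal F$ are distinct and $j\ge\max(y_f,y_g)$, then
\[
\max(x_f,x_g)>\min(E_f(j),E_g(j))+\gamma .
\]
\item[(b)] If an interval $J$ of columns of a row contains $m$ bad points, then at most $m+1$ triangles meet this row over $J$.
\item[(c)] Two good points that are adjacent, horizontally or vertically, are good via the same $f$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Taking logarithms in Lemma~\ref{lem:goodbad}(a) and using $j\ge\max(y_f,y_g)$, we get
\[
\max(x_f,x_g)\log u>\log(4P^2)+\log X-j\log v-\max(z_f,z_g)\log w .
\]
Divide by $\log u$; the larger of $z_f,z_g$ gives the smaller of $E_f(j),E_g(j)$.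

(c) Let $b=b(i,j)$ be good via $f$, and let $b'$, equal to $b(i+1,j)$ or $b(i,j+1)$, be good via $g$. The exponent of $w$ in $b'$ is at most that in $b$, so $b'$ divides $ub$ or $vb$. Then $\operatorname{lcm}(d_f,d_g)\le PX$, and $f=g$ by Lemma~\ref{lem:goodbad}(a).

(b) The traces on the row are disjoint intervals. Take two consecutive ones among those that meet $J$. By (c) they are not adjacent, and the column just after the first lies in $J$ and in no trace. So there is a bad point in $J$ between any two consecutive traces.
\end{proof}

\section{Crosses}\label{sec:crosses}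

In this section the chart has $w=P$, so $u,v<P$. Put $L=\log X$, $I=L/\log u$ and $K=L/\log v$. For integers $0\le i^*\le I/2$ and $0\le j^*\le K/2$, the \emph{cross} with \emph{center} $(i^*,j^*)$ is the union of row $j^*$ and column $i^*$. The center is a point of the chart, since $u^{i^*}v^{j^*}\le X$. Joining adjacent points turns the cross into a tree that consists of at most four paths leaving the center. There are more than $K/2$ admissible rows and more than $I/2$ admissible columns.

\begin{lemma}\label{lem:cross}
The numbers $b(i,j)$ on a cross have greatest common divisor $1$.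
\end{lemma}

\begin{proof}
The number $b(0,j^*)$ is coprime to $u$, and $b(i^*,0)$ is coprime to $v$. At the last point $(i,j^*)$ of the row we have $u^{i+1}v^{j^*}>X$, so $P^{k(i,j^*)}\le X/(u^iv^{j^*})<u<P$. Hence $k(i,j^*)=0$, and this $b$ is coprime to $w=P$.
\end{proof}

A cross is thus a connected set of only $O(L)$ points that determines $\alpha$ modulo $1$. The first consequence is the easy lower bound.

\begin{lemma}\label{lem:away}
Put $c_3=1/(8(\log P)^2)$. If $0<\varepsilon_0<\frac12$, $x>\varepsilon_0^{-2}$ and $\|\alpha\|\ge\varepsilon_0$, then
\[
|\{a\in A:\ a\le x,\ \|a\alpha\|\ge\eta\}|\ge c_3(\log x)^2 .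
\]
\end{lemma}

\begin{proof}
Let $\sqrt x\le X\le x$. Suppose that some cross at scale $X$ has no bad point. By Lemma~\ref{lem:triangles}(c) all its points are good via one $f$, and $d_f=1$ by Lemma~\ref{lem:cross}. So $f$ is an integer and $\|\alpha\|<\delta/X<\varepsilon_0$, a contradiction. Hence every admissible row or every admissible column contains a bad point, and $|\mathcal B_X(\alpha)|\ge\min(I,K)/2\ge\log x/(4\log P)$. The shells at the scales $X=xP^{-s}\ge\sqrt x$, $s=0,1,2,\dots$, are disjoint, and there are more than $\log x/(2\log P)$ of them. Sum and use Lemma~\ref{lem:goodbad}(b).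
\end{proof}

The second consequence is the measure estimate. If few points are bad, then some cross has very few bad points, and $\alpha$ can be reconstructed from the value at the center by walking outward, with a bounded number of choices at each bad point. In Figure~\ref{fig:chart}, consider the $\alpha$ for which $75$ and $50$ are the only bad points on the cross. The value of $30\alpha$ modulo $1$ determines the values at all good points. Since $75=\frac52\cdot30$ and $50=\frac53\cdot30$, there are two choices for $75\alpha$ and three for $50\alpha$, and then $\alpha\equiv75\alpha-50\alpha-24\alpha$ is known. So only $6$ of the $30$ solutions $\alpha$ are possible for each value of $30\alpha$.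

\begin{lemma}\label{lem:measure}
Put $C_2=8\log P$. For large $X$ and all $N\ge0$,
\[
\bigl|\{\alpha\in[0,1):|\mathcal B_X(\alpha)|\le N\}\bigr|\le X^{-1}\exp\bigl(C_2(1+N/L)\log L\bigr).
\]
\end{lemma}

\begin{proof}
Let $|\mathcal B_X(\alpha)|\le N$. Some admissible row has at most $2N/K$ bad points and some admissible column has at most $2N/I$. So some cross has at most $m=\lfloor 4N\log P/L\rfloor$ bad points; take the first such cross in a fixed order, and let $b_*$ be the number at its center.

Let $b,b'$ be the numbers at adjacent points, with $b'$ farther from the center. One of the ratios $b'/b$, $b/b'$ has the form $uP^{n}$ or $vP^n$ with $n\in\mathbb Z$, and it lies in $(1/P,P)$. As $u,v<P$, this forces $n\in\{0,-1\}$. So $b'/b=a/a'$ with integers $1\le a,a'\le P$ that do not depend on $\alpha$. Let $\xi=b\alpha-\lfloor b\alpha\rfloor$, and let $\mu\in\{0,\dots,a'-1\}$ be the residue of $a\lfloor b\alpha\rfloor$ modulo $a'$. Then $b'\alpha\equiv(a\xi+\mu)/a'\pmod1$, so $b\alpha$ modulo $1$ and the \emph{option} $\mu$ determine $b'\alpha$ modulo $1$. If $b$ and $b'$ are both good, no option is needed. They are good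 via the same $f$; by Lemma~\ref{lem:goodbad}(c), $b(\alpha-f)$ is the unique representative of $b\alpha$ modulo $1$ in $(-\delta,\delta)$, and $b'\alpha\equiv b'(\alpha-f)=(b'/b)\cdot b(\alpha-f)$.

Let the \emph{type} of $\alpha$ consist of the center, the set of bad points on the cross, and the options on the at most $4m$ edges that touch a bad point. The cross has at most $I+K+2\le4L$ points. A set of at most $m$ of them can be listed as a word of length $m$ in the points and a blank symbol, so there are at most $(5L)^m$ such sets, and at most $(5L)^2(5L)^mP^{4m}$ types. Only finitely many rationals belong to $\mathcal F_X(\alpha)$ for some $\alpha\in[0,1)$, so $\mathcal F_X(\alpha)$ and the options are piecewise constant in $\alpha$, and the set $\mathcal E\subset[0,1)$ of $\alpha$ of a given type is a finite union of intervals and points.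

For $\alpha\in\mathcal E$, the value of $b_*\alpha$ modulo $1$ determines $b\alpha$ modulo $1$ for all $b$ on the cross. By Lemma~\ref{lem:cross}, $1$ is an integer combination of these $b$, so $\alpha$ is determined. Thus $\alpha\mapsto b_*\alpha\bmod1$ is injective on $\mathcal E$. It stretches each interval $[n/b_*,(n+1)/b_*)$ by the factor $b_*$ onto $[0,1)$, so $b_*|\mathcal E|\le1$ and $|\mathcal E|<P/X$. For $L\ge5P^4$ we have $P(5L)^2\le L^4$ and $5LP^4\le L^2$, so the total measure is at most $X^{-1}L^{4+2m}$, and $4+2m\le C_2(1+N/L)$.
\end{proof}

\section{The first progression}\label{sec:first}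

By Lemma~\ref{lem:away}, for each $\alpha$ away from $0$ one of the two colors has many elements $a$ with $\|a\alpha\|\ge\eta$. But the color may depend on $\alpha$, whereas Lemma~\ref{lem:arc} needs one color that works for all $\alpha$. The remedy is to look at dilates of finite pieces of the three complete sets with two generators. If such a dilate lies entirely in color $2$, Birch's theorem gives the progression. If none does, color $1$ meets every dilate, and this gives it a fixed share of the relevant elements for every $\alpha$.

\begin{proof}[Proof of Proposition~\ref{prop:first}]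
For $l=1,2,3$ the elements of $A$ coprime to $p_l$ form a complete set, by Birch's theorem for the other two generators. So there is an integer $y_0\ge1$ such that, with $B_l=\{b\in A:b\le y_0,\ \gcd(b,p_l)=1\}$, each $\Sigma(B_l)$ contains $H_0+1$ consecutive integers. If $GB_l\subset A_2$ for some $G\in A$ and some $l$, then $\nu=2$ and $D=GB_l$ have the required property. Assume from now on that every set $GB_l$ meets $A_1$. Let $\eta'=\min(\eta,1/(4y_0))$ and $S_\alpha(x)=\{a\in A:a\le x,\ \|a\alpha\|\ge\eta'\}$.

\emph{Claim: if $\|\xi\|\ge\eta'$, then there is $l$ such that $\|b\xi\|\ge\eta'$ for all $b\in B_l$.} Otherwise there are $b_l\in B_l$ and integers $k_l$ with $|\xi-k_l/b_l|<\eta'/b_l$ for $l=1,2,3$. Then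
\[
\Bigl|\frac{k_l}{b_l}-\frac{k_{l'}}{b_{l'}}\Bigr|<\frac{\eta'(b_l+b_{l'})}{b_lb_{l'}}\le\frac1{2b_lb_{l'}},
\]
so the three fractions coincide. The denominator of the common value divides $\gcd(b_1,b_2,b_3)$, which is $1$ because $b_l$ is coprime to $p_l$. So the common value is an integer and $\|\xi\|<\eta'$, a contradiction.

Let $G\in S_\alpha(x/y_0)$. The claim with $\xi=G\alpha$ gives $l$ with $GB_l\subset S_\alpha(x)$, so some element $Gb$ with $b\le y_0$ lies in $S_\alpha(x)\cap A_1$. A given element has the form $Gb$ with $b\le y_0$ for at most $y_0$ values of $G$. Let $\varepsilon_0=1/(4\pi(H_0+2))$. By Lemma~\ref{lem:away}, if $x/y_0>\varepsilon_0^{-2}$ and $\|\alpha\|\ge\varepsilon_0$, then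
\[
|S_\alpha(x)\cap A_1|\ge|S_\alpha(x/y_0)|/y_0\ge c_3(\log(x/y_0))^2/y_0 .
\]
Let $D=A_1\cap[1,x]$, let $W=\operatorname{wt}(D)\le x^2$, and let $S$ be the random subset sum of $D$ with $\theta=\frac12$. By \eqref{eq:factor}, $|F(\alpha)|\le\exp(-2\eta'^2c_3(\log(x/y_0))^2/y_0)$ for $\|\alpha\|\ge\varepsilon_0$, and this is at most $\frac1{100(x^2+1)}$ when $x$ is large in terms of $H_0$, $y_0$ and the generators. Lemma~\ref{lem:arc} with modulus $1$ and $\rho=\varepsilon_0$ shows that $\Sigma(D)$ contains all integers in an interval of length $2(H_0+2)$. Take $\nu=1$ and $G=1$.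
\end{proof}

\section{Bad points under a triangle}\label{sec:roof}

We now prove the bound $cL(\log L)^2$. The source of bad points is the region under the base of a triangle, which sits on this region like a roof. Any other triangle that enters the region must keep its top away from the roof, so at depth $\tau$ it is narrower than $\kappa\tau$. Three facts follow. The row at depth $1$ is entirely bad. A triangle that reaches from depth $\tau$ down to depth $2\tau$ at least doubles its width, so such triangles fill only about half of the row at depth $\tau$. The rest of that row is bad or is covered by triangles that end before depth $2\tau$, and their bases are new roofs. So at each scale of depth there are new roofs of total length comparable to the old one, or else many bad points. Under a roof of length $\ell$ there are about $\log\ell$ scales; counting one bad row under each new roof gives $\ell\log\ell$, and feeding this bound into the same argument gives $\ell(\log\ell)^2$.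

Fix a chart. For an integer $\ell\ge1$ let $t(\ell)=\max(1,\lfloor\ell/\kappa\rfloor)$. If $f\in\mathcal F$ and $J$ is an interval of $\ell\ge1$ consecutive columns contained in the base of $\Delta_f$, with $t(\ell)\le y_f$, we call $(f,J)$ a \emph{roof} of length $\ell$, and its \emph{block} is
\[
\{(i,y_f-\tau):\ i\in J,\ 1\le\tau\le t(\ell)\}.
\]
The block lies in the chart: its rows are nonnegative because $t(\ell)\le y_f$, and its points lie below points of $\Delta_f$. Some condition of this kind is needed; for an integer $\alpha$ the triangle of $f=\alpha$ has $y_f=0$ and fills the chart.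

\begin{lemma}[Roof lemma]\label{lem:roof}
For $s=0,1,2$ there is a constant $\beta_s>0$ such that, for all $X$, $\alpha$ and all charts, the block of every roof of length $\ell$ contains at least $\beta_s\ell(\log\ell)^s$ bad points. For $s=0$ the factor $(\log\ell)^0$ means $1$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!25] (0,0)--(8,0)--(7,1)--(0,1)--cycle;
\node at (3.5,0.55) {$\Delta_f$};
\draw[very thick] (0,0)--(7.5,0);
\node at (7.15,0.22) {$J$};
\draw (0,0)--(0,-3.2); \draw (7.5,0)--(7.5,-3.2);
\draw[dashed] (-1.2,-1.2)--(7.5,-1.2) node[right] {depth $\tau$};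
\draw[dashed] (-1.2,-2.4)--(7.5,-2.4) node[right] {depth $2\tau$};
\draw[fill=gray!25] (-1,0.4)--(-1,-1.4)--(0.8,-1.4)--cycle;
\node at (-0.55,-0.9) {\small left};
\draw[fill=gray!25] (1.5,-0.5)--(1.5,-2.9)--(3.9,-2.9)--cycle;
\node at (2.45,-2.67) {\small persisting};
\draw[fill=gray!25] (5,-0.4)--(5,-1.8)--(6.4,-1.8)--cycle;
\node at (5.5,-1.52) {\small short};
\draw[very thick] (5,-1.8)--(5.8,-1.8);
\draw[dotted,thick] (5,-1.8) rectangle (5.8,-2.6);
\end{tikzpicture}
\caption{The region under a piece $J$ of the base of a triangle $\Delta_f$, with the three kinds of triangles that can meet the row at depth $\tau$. A short triangle ends between depths $\tau$ and $2\tau$; the part of its base under its trace at depth $\tau$ (thick) is a new roof, with the dotted block below it.}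
\label{fig:roof}
\end{figure}

\begin{proof}
Let $(f,J)$ be a roof of length $\ell$, let $i_1$ be the first column of $J$, and put $y=y_f$. ``Depth $\tau$'' means row $y-\tau$. We first prove the lemma with constants that depend on the ordering $(u,v,w)$ and then take the minimum over the six orderings.

\emph{Triangles at depth $\tau$.} Let $1\le\tau\le t(\ell)$, and let $\Delta_g$ contain a point at depth $\tau$ with column in $J$. Then $y_g\le y-\tau<y$, so $g\ne f$. Both $x_f$ and $x_g$ are at most the last column of $J$, hence at most $E_f(y)$. So in Lemma~\ref{lem:triangles}(a) with $j=y$ the minimum must be $E_g(y)$: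
\begin{equation}\label{eq:top}
\max(x_f,x_g)>E_g(y)+\gamma .
\end{equation}
Put $\omega_g(\tau')=E_g(y-\tau')-x_g=E_g(y)-x_g+\kappa\tau'$. If $y-\tau'\ge y_g$ and $\omega_g(\tau')\ge0$, the trace of $\Delta_g$ at depth $\tau'$ has $n_g(\tau')=\lfloor\omega_g(\tau')\rfloor+1$ points.

Call $g$ \emph{inner} if $x_g\ge i_1$; then $x_g\in J$ and $x_g\ge x_f$, so \eqref{eq:top} gives
\begin{equation}\label{eq:width}
\omega_g(\tau')<\kappa\tau'-\gamma\quad\text{for all }\tau',
\end{equation}
and $0\le\omega_g(\tau)$, $n_g(\tau)\le\kappa\tau$. Call $g$ \emph{left} if $x_g<i_1$; then \eqref{eq:top} gives $E_g(y)<i_1-\gamma$, so at depth $\tau$ the triangle covers only columns $i<i_1+\kappa\tau-\gamma$. All left triangles together cover at most $\kappa\tau$ columns of $J$ at depth $\tau$, and none if $\kappa\tau\le\gamma$.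

\emph{The case $s=0$.} Take $\tau=1$. Since $\kappa\le\gamma$, there is no inner $g$ by \eqref{eq:width}, and left triangles cover no column of $J$. All $\ell$ points at depth $1$ are bad, and $\beta_0=1$.

\emph{One row.} Let $s\in\{0,1\}$ and assume the lemma for $s$. Let $\tau\ge1$ satisfy $3\tau\le t(\ell)$, so that $3\tau\le y$. An inner $g$ at depth $\tau$ is \emph{persisting} if $y_g\le y-2\tau$ and \emph{short} otherwise; see Figure~\ref{fig:roof}.

For persisting $g$, \eqref{eq:width} gives $\omega_g(2\tau)=\omega_g(\tau)+\kappa\tau>2\omega_g(\tau)+\gamma$, and since $\gamma\ge2$,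
\[
n_g(2\tau)\ge\lfloor2\omega_g(\tau)+2\rfloor+1\ge2\lfloor\omega_g(\tau)\rfloor+3>2n_g(\tau).
\]
At depth $2\tau$ the traces of the persisting $g$ are disjoint intervals that start in $J$. All but the rightmost end before the next one starts, so they lie in $J$; the rightmost has at most $\omega_g(2\tau)+1\le2\kappa\tau$ points. Hence $\sum n_g(2\tau)\le\ell+2\kappa\tau$, and the persisting triangles cover at most $\ell/2+\kappa\tau$ points at depth $\tau$. Let $\operatorname{bad}(\tau)$ be the number of bad points at depth $\tau$ over $J$, and let $J_g$ be the part of the trace of $\Delta_g$ at depth $\tau$ that lies in $J$. Each of the $\ell$ points is bad or lies in a left, persisting or short triangle, so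
\begin{equation}\label{eq:row}
\operatorname{bad}(\tau)+\sum_{g\text{ short}}|J_g|\ \ge\ \frac\ell2-2\kappa\tau .
\end{equation}

Let $g$ be short, so $\tau\le y-y_g\le2\tau-1$. The interval $J_g$ lies in the base of $\Delta_g$. From $|J_g|\le\kappa\tau$ we get $t(|J_g|)\le\tau$, and $y_g\ge y-2\tau+1>\tau$. So $(g,J_g)$ is a roof. Its block occupies depths $\tau'$ (measured from row $y$) with $\tau+1\le\tau'\le(2\tau-1)+\tau<3\tau\le t(\ell)$, so it lies in the block of $(f,J)$. For fixed $\tau$ these blocks are disjoint, because the sets $J_g$ are.

\emph{One scale.} Let $m\ge1$ satisfy $6^m\max(1,\kappa)\le\ell/32$, and put $\sigma=6^{m/2}$, so $1\le\sigma\le\ell/32$. Consider the $6^m$ integers $\tau$ with $6^m\le\tau<2\cdot6^m$. They satisfy $2\kappa\tau\le\ell/8$ and $3\tau\le\ell/\kappa$, hence $3\tau\le t(\ell)$, and the right side of \eqref{eq:row} is at least $3\ell/8$. Very narrow roofs gain nothing from the factor $(\log|J_g|)^s$, so we remove them. By Lemma~\ref{lem:triangles}(b) there are at most $\operatorname{bad}(\tau)+1$ sets $J_g$, so those with $|J_g|<\sigma$ have total size at most $\sigma(\operatorname{bad}(\tau)+1)$.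 Therefore
\[
(1+\sigma)\operatorname{bad}(\tau)+\sum_{g\text{ short},\ |J_g|\ge\sigma}|J_g|\ \ge\ \frac{3\ell}8-\sigma\ \ge\ \frac\ell4 .
\]
If the sum is at least $\ell/8$ for some $\tau$, the induction hypothesis gives at least $\beta_s(\log\sigma)^s\ell/8=\beta_s(\frac12\log6)^s\,\ell m^s/8$ bad points at depths between $\tau$ and $3\tau$. Otherwise $\operatorname{bad}(\tau)\ge\ell/(8(1+\sigma))\ge\ell/(16\sigma)$ for all $6^m$ values of $\tau$, which gives at least $6^{m/2}\ell/16\ge\ell m^s/16$ bad points. In both cases the block has at least $\beta'_s\ell m^s$ bad points at depths in $[6^m,6^{m+1})$, where $\beta_s'=\min(\frac1{16},\frac18\beta_s(\frac12\log6)^s)$.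

\emph{All scales.} The ranges $[6^m,6^{m+1})$ are disjoint. Let $\ell^*=(192\max(1,\kappa))^2$. For $\ell\ge\ell^*$ the largest admissible $m$ satisfies $m_{\max}>\log_6(\ell/(192\max(1,\kappa)))\ge\frac12\log_6\ell$, and $\sum_{m\le m_{\max}}m^s\ge\frac12m_{\max}^{s+1}$. This gives at least $c\,\ell(\log\ell)^{s+1}$ bad points. For $\ell<\ell^*$ the case $s=0$ gives $\ell\ge\ell(\log\ell)^{s+1}/(\log\ell^*)^{s+1}$ bad points.
\end{proof}

To apply the lemma we need roofs of total length comparable to $L$ with at least $L^c$ rows beneath them. A large triangle has this room unless all exponents of $d_f$ are small, and those $f$ are the centers of the arcs that we exclude.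

\begin{lemma}\label{lem:minor}
Let $L=\log X$, $h=\lceil\sqrt L\,\rceil$ and $G=(p_1p_2p_3)^h$. There is $c_2>0$ such that, if $X$ is large and $\alpha$ is at distance at least $\delta/X$ from $\frac1G\mathbb Z$, then $|\mathcal B_X(\alpha)|\ge c_2L(\log L)^2$.
\end{lemma}

\begin{proof}
No $f\in\mathcal F$ lies in $\frac1G\mathbb Z$, so $d_f\nmid G$, and some exponent of $d_f$ exceeds $h$.

\emph{Case 1: some $f\in\mathcal F$ has $\log(X/d_f)\ge L/40$.} Choose a chart in which $y_f>h$. By \eqref{eq:base} the base of $\Delta_f$ has more than $\Lambda=L/(40\log P)$ columns. Let $\ell_0=\lfloor\kappa h\rfloor$. For large $X$ we have $L^{1/3}\le\ell_0\le\Lambda$, and $t(\ell_0)\le h<y_f$. The base contains $\lfloor\Lambda/\ell_0\rfloor\ge\Lambda/(2\ell_0)$ disjoint intervals of $\ell_0$ columns. Each is a roof, the blocks have disjoint columns, and Lemma~\ref{lem:roof} gives at least $\frac12\Lambda\beta_2(\frac13\log L)^2$ bad points.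

\emph{Case 2: every $f\in\mathcal F$ has $\log(X/d_f)<L/40$} (this includes $\mathcal F=\emptyset$). All triangles are small, so those in the middle of a chart have room beneath them. Take any chart, put $K=L/\log v$, and consider the rows $j\in[K/8,K/4]$. There are at least $K/8-1$ of them, and each has at least $(L-j\log v)/\log u\ge\frac34L/\log P$ points. If each contains at least $\sqrt L$ bad points, then $|\mathcal B_X(\alpha)|\ge(K/8-1)\sqrt L\ge L(\log L)^2$ for large $X$. Otherwise fix such a row $j$ with fewer than $\sqrt L$ bad points. By Lemma~\ref{lem:triangles}(b) it meets at most $\sqrt L+1$ triangles; let $J_f$ be their traces. Those with $|J_f|\le L^{1/4}$ have total size at most $(\sqrt L+1)L^{1/4}$, so for large $X$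
\[
\sum_{|J_f|>L^{1/4}}|J_f|\ \ge\ \frac{3L}{4\log P}-\sqrt L-(\sqrt L+1)L^{1/4}\ \ge\ \frac L{2\log P}.
\]
Each $(f,J_f)$ is a roof. Indeed, $J_f$ lies in the base of $\Delta_f$. From $x_f\le E_f(j)=E_f(y_f)-\kappa(j-y_f)$ and \eqref{eq:base} we get $(j-y_f)\log v\le\log(X/d_f)<L/40$, so $y_f>K/8-K/40=K/10$. Also $|J_f|\le\log(X/d_f)/\log u+1$, so $|J_f|/\kappa\le K/40+1/\kappa$ and $t(|J_f|)\le K/10<y_f$ for large $X$. The blocks have disjoint columns, and Lemma~\ref{lem:roof} gives at least $\beta_2\frac L{2\log P}(\frac14\log L)^2$ bad points.
\end{proof}

\section{The handover}\label{sec:relay}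

\begin{proof}[Proof of Proposition~\ref{prop:relay}]
Let $A_1$ be light at $T$, with $T$ large. Following the constraints in Section~\ref{sec:random}, we place $\theta L^2$ and $T/X$ between $L\log L$ and $L(\log L)^2$. Let
\[
\lambda=\log T,\quad Q=\lambda(\log\lambda)^{3/2},\quad X=T/Q,\quad L=\log X,\quad\theta=\frac{(\log L)^{5/4}}L,
\]
and let $h,G,c_2$ be as in Lemma~\ref{lem:minor}. For large $T$ we have $L\le\lambda\le2L$, hence
\begin{equation}\label{eq:Q}
L(\log L)^{3/2}\le Q\le2L(\log2L)^{3/2};
\end{equation}
also $\theta\le\frac12$, and $G\le X^{1/4}$ because $\log G\le3h\log P=O(\sqrt L)$. We build a progression of difference $G$, lengthen it, fill in the residues, and extend greedily, each time with new elements of $A_2$.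

\medskip
\emph{Step 1: a progression of difference $G$ and length $4X$.} Let $D_0=A_2\cap V_X$, let $S$ be the random subset sum of $D_0$ with parameter $\theta$, and let $W=\operatorname{wt}(D_0)\le9L^2X$ (Lemma~\ref{lem:shell}). Take $\rho=\delta/X$, so $2\rho<1/G$, and let $\mathfrak m$ be as in Lemma~\ref{lem:arc}. Put $N_0=c_2L(\log L)^2$. By \eqref{eq:light} and \eqref{eq:Q}, $|A_1\cap V_X|\le2PQ\le N_0/2$. For $\alpha\in\mathfrak m$ Lemma~\ref{lem:minor} gives $|\mathcal B_X(\alpha)|\ge N_0$, so at least half of the bad elements lie in $D_0$. By \eqref{eq:factor} and Lemma~\ref{lem:goodbad}(b),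
\[
|F(\alpha)|\le\exp\bigl(-2\theta\eta^2|\mathcal B_X(\alpha)|\bigr)\qquad(\alpha\in\mathfrak m).
\]
Let $\mathfrak m_n$ be the part of $\mathfrak m$ where $2^nN_0\le|\mathcal B_X(\alpha)|<2^{n+1}N_0$, for $n\ge0$. Since $N_0\ge L$, we have $1+2^{n+1}N_0/L\le4\cdot2^nN_0/L$, and Lemma~\ref{lem:measure} gives
\[
\int_{\mathfrak m_n}|F|\le\frac1X\exp\Bigl(\frac{2^nN_0}L\bigl(4C_2\log L-2\eta^2(\log L)^{5/4}\bigr)\Bigr).
\]
For large $T$ we have $4C_2\log L\le\eta^2(\log L)^{5/4}$, so the exponent is at most $-2^n\eta^2c_2(\log L)^{13/4}$. Summing over $n$,
\[
\int_{\mathfrak m}|F|\le\frac2X\exp\bigl(-\eta^2c_2(\log L)^{13/4}\bigr)\le\frac1X\exp\bigl(-(\log L)^3\bigr)\le\frac1{100(9L^2X+1)} .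
\]
Since $1/(4\pi\rho)=2P^2X/\pi\ge2X$, Lemma~\ref{lem:arc} gives $n_0$ and $y_*$ such that every $n\equiv n_0\pmod G$ in $[y_*-2X,y_*+2X]$ has $\mathbb P(S=n)\ge0.4/(W+1)>X^{-2}$, and so lies in $\Sigma(D_0)$.

We locate $y_*$. As $G<X$, such $n$ exist, and they are nonnegative; hence $y_*+2X\ge0$. Suppose that $y_*\ge T/8$. Then there is such an $n$ in $[y_*,y_*+2X]$, so $\mathbb P(S\ge T/8)>X^{-2}$. On the other hand, for $b\le X$ we have $1-\theta+\theta\exp(b/X)\le1+2\theta\le\exp(2\theta)$, so $\mathbb E\exp(S/X)\le\exp(18\theta L^2)$. By Markov's inequality and \eqref{eq:Q},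
\[
\mathbb P(S\ge T/8)\le\exp\bigl(18L(\log L)^{5/4}-\tfrac18L(\log L)^{3/2}\bigr)<\exp(-2L)=X^{-2}
\]
for large $T$, a contradiction. So $-2X\le y_*<T/8$.

\medskip
\emph{Step 2: lengthening to $[T/8,2T]$.} We use the next shell. The multiples of $G$ in $V_{X/P}$ form the set $G\cdot V_{X/(GP)}$, and $\log(X/(GP))\ge L/2$, so there are at least $c_1L^2/4$ of them. At most $2P^2Q\le c_1L^2/8$ lie in $A_1$. Let $E_1$ be the set of the others. Its elements exceed $X/P^2$, so $\operatorname{wt}(E_1)\ge c_1L^2X/(8P^2)\ge2QX=2T$ by \eqref{eq:Q}. Apply Lemma~\ref{lem:greedy} to $D_0$ and $E_1$ with $y=y_*-2X$ and $H=4X$. All elements of $E_1$ are at most $H$, so in alternative (ii) we have $H'=4X+\operatorname{wt}(E_1)\ge4X+2T$. In either alternative, with $D_1=D_0\cup E_1$, the set $\Sigma(D_1)$ contains every $n\equiv n_0\pmod G$ in $[y_*-2X,y_*+2X+2T]\supset[T/8,2T]$.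

\medskip
\emph{Step 3: all residues modulo $G$.} We need a set $D_2\subset A_2$, disjoint from $D_1$ and of weight at most $T/8$, whose subset sums meet every class modulo $G$. We fix one base-$p_l$ digit at a time, which takes $O(h)$ elements. They are taken from $V_Y$ with $Y=T\lambda^{-3/4}$: at this scale $O(h)$ elements weigh little, and the light color owns only $o(\lambda)$ elements of the shell.

Fix $l\in\{1,2,3\}$ and $0\le m<h$, and let $l',l''$ be the other two indices. Put $Z=Y/(p_l^m(p_{l'}p_{l''})^h)\ge Y/G$, so $\log Z\ge\lambda/2$ for large $T$. For each $k\ge0$ with $p_{l''}^k\le Z$, the largest $j$ with $p_{l'}^jp_{l''}^k\le Z$ gives a product in $(Z/P,Z]$. This yields at least $\lambda/(2\log P)$ elements of $V_Y$ of the form $p_l^ma$, where $a=p_{l'}^{h+j}p_{l''}^{h+k}$. By \eqref{eq:light} at most $2P\lambda^{3/4}$ of them lie in $A_1$, so at least $P^2$ lie in $A_2$. Among these, at least $P^2/p_l\ge p_l-1$ have the same residue of $a$ modulo $p_l$, and this residue $a_0$ is a unit. Choose $p_l-1$ of them and call them the elements of stage $(l,m)$.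

For fixed $l$, the subset sums of the elements of the stages $(l,0),\dots,(l,h-1)$ attain every residue modulo $p_l^h$. To see this, let $g_0$ be an integer target, and suppose that after the stages before $m$ the remaining target $g_m$ is divisible by $p_l^m$. Choose $t\in\{0,\dots,p_l-1\}$ with $ta_0\equiv g_m/p_l^m\pmod{p_l}$ and subtract $t$ elements of stage $(l,m)$. The result $g_{m+1}$ is divisible by $p_l^{m+1}$, and $g_h\equiv0\pmod{p_l^h}$. All these elements are divisible by $(p_{l'}p_{l''})^h$, so they do not change the residues modulo $p_{l'}^h$ and $p_{l''}^h$. Different stages are disjoint, because an element of stage $(l,m)$ has exactly one exponent below $h$, namely that of $p_l$, and it equals $m$. Let $D_2$ be the union of all stages. By the Chinese remainder theorem $\Sigma(D_2)$ meets every class modulo $G$. Moreover $\operatorname{wt}(D_2)\le3PhY\le3P(\sqrt\lambda+1)\lambda^{-3/4}T\le T/8$, and $D_1\cap D_2=\emptyset$ because $X=T/Q<Y/P$.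

Let $D=D_1\cup D_2\subset A_2\cap[1,Y]$. For an integer $n\in[T/4,2T]$ choose $\varphi\in\Sigma(D_2)$ with $\varphi\equiv n-n_0\pmod G$. Then $n-\varphi\equiv n_0\pmod G$ and $n-\varphi\in[T/8,2T]$, so $n\in\Sigma(D)$.

\medskip
\emph{Step 4: greedy extension.} Apply Lemma~\ref{lem:greedy} with modulus $1$, the set $D$, $y=T/4$, $H=7T/4$ and $E=A_2\setminus D$. Alternative (i) is the first alternative of the proposition. In alternative (ii) let $T'=H'$. Then $\Sigma(A_2)$ contains every integer in $[T/4,T']$, and $\operatorname{wt}(E\cap[1,T'])\le T'$. Since $Y<T/P$, the set $E\cap[1,T']$ contains $A_2\cap V_T$, which has at least $c_1\lambda^2-2P\ge c_1\lambda^2/2$ elements by Lemma~\ref{lem:shell} and \eqref{eq:light}. Hence $T'\ge c_1\lambda^2T/(2P)\ge2T$. Finally, $D_1\subset V_X\cup V_{X/P}$, so $\operatorname{wt}(D_1)\le18L^2T/Q\le18\lambda T$ and $\operatorname{wt}(D)\le19\lambda T\le T'$ for large $T$. Therefore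
\[
\operatorname{wt}(A_2\cap[1,T'])\le\operatorname{wt}(D)+\operatorname{wt}(E\cap[1,T'])\le2T',
\]
and $A_2$ is light at $T'$.
\end{proof}

\begin{remark}
The analogue of Proposition~\ref{prop:relay} for two generators $p,q$ is false: the powers of $q$ are light at every $T$, since those up to $T$ add up to at most $Tq/(q-1)\le2T$, and all remaining elements are multiples of $p$. Step~3 shows the difference. With three generators, a shell at scale $Y$ contains at least $c\log Y$ elements with a prescribed small exponent of $p_l$, more than a light color can own. With two generators it contains boundedly many.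
\end{remark}

\begin{thebibliography}{1}

\bibitem{RCS}
\emph{Ramsey Complete Sequences},\\
\texttt{http://wwwusers.di.uniroma1.it/\%7Ecarlucci/RaTLoCC18/program/slides\_conlon.pdf}

\end{thebibliography}
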